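# Derivations approximated by elementary operators, and 3-primal Glimm ideals

## Three points joined by blocks of matrices

Let $A_\triangle$ be the algebra of all tuples $f=(q;f_{12},f_{13},f_{23})$ where $q=(q_1,q_2,q_3)\in\mathbb C^3$, each $f_{ij}$ is a sequence of $2\times2$ matrices with rows and columns labeled by $i$ and $j$, and
$$f_{ij}(n)\to\operatorname{diag}(q_i,q_j)\qquad(n\to\infty).$$
With entrywise operations and the supremum norm this is a unital C$^*$-algebra. Picture three points $1,2,3$ "at infinity"; for each pair of points there is a sequence of copies of $M_2$ that breaks up in the limit into the two points of the pair. Let $p_i\in A_\triangle$ be the projection whose $q$-part is the $i$th unit vector, with $f_{jl}\equiv e_{ii}$ if $i\in\{j,l\}$ and $f_{jl}=0$ otherwise. Consider the map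
$$T(x)=p_1xp_2-p_2xp_1 .$$

On a block with label $\{1,2\}$ we have $p_1=e_{11}$ and $p_2=e_{22}$, so
$$\begin{pmatrix}x_{11}&x_{12}\\x_{21}&x_{22}\end{pmatrix}\mapsto\begin{pmatrix}0&x_{12}\\-x_{21}&0\end{pmatrix}=e_{11}x-xe_{11}.$$
On a block $\{1,3\}$ we have $p_2=0$, on a block $\{2,3\}$ we have $p_1=0$, and there $T$ acts as $0$. On every block $T$ is a derivation, and an element of $A_\triangle$ is determined by its blocks. So $T$ is a derivation of $A_\triangle$: $T(xy)=T(x)y+xT(y)$.

Is $T$ of the form $x\mapsto ax-xa$ for some $a\in A_\triangle$? Let $q$ be the $q$-part of such an $a$. A matrix is determined by its commutator map up to a scalar, so $a_{12}(n)=e_{11}+s(n)1$, while $a_{13}(n)$ and $a_{23}(n)$ are scalar matrices. Letting $n\to\infty$ gives $q_1-q_2=1$, $q_1=q_3$ and $q_2=q_3$. This is a contradiction, so $T$ is not inner.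

Now change the algebra in two ways.

Drop the blocks $\{1,3\}$, keeping $\{1,2\}$ and $\{2,3\}$; call the result $A_{\rm path}$. The same formula now defines an inner derivation, namely $T(x)=p_1x-xp_1$: on the blocks $\{1,2\}$ both sides are $[e_{11},x]$, and on the blocks $\{2,3\}$ both are $0$.

Alternatively, use a single sequence of blocks $f(n)\in M_3$ with $f(n)\to\operatorname{diag}(q_1,q_2,q_3)$. Then $T(x)=e_{11}xe_{22}-e_{22}xe_{11}$ on each block, and this is no longer a derivation: $T(e_{13})e_{32}+e_{13}T(e_{32})=0$, but $T(e_{13}e_{32})=T(e_{12})=e_{12}$.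

In $A_\triangle$, then, a non-inner derivation is built from finitely many two-sided multiplications. In the $M_3$ algebra, where one block sees all three points together, this particular $T$ is excluded. What condition on the way a C$^*$-algebra sits over its center forces every derivation that is a limit of sums of two-sided multiplications to be inner?

## Glimm ideals, primal ideals, and the theorems

Throughout, $A$ is a unital C$^*$-algebra with center $Z=Z(A)$, and "ideal" in the definitions below means closed two-sided ideal.

**Definition (elementary operators, derivations).** For $a,b\in A$ let $M_{a,b}(x)=axb$. An elementary operator is a finite sum $T=\sum_{i=1}^nM_{a_i,b_i}$; $\mathcal E(A)$ is the set of all of them. $\operatorname{Der}(A)$ is the set of derivations of $A$. For $a\in A$ let $\delta_a(x)=ax-xa=[a,x]$, and $\operatorname{Inn}(A)=\{\delta_a:a\in A\}$.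

The completely bounded norm of $T$ is the supremum over $n$ of the norms of the maps obtained by applying $T$ to each entry of a matrix in $M_n(A)$. We need only $\|T\|\le\|T\|_{\rm cb}$. Since $\delta_a=M_{a,1}-M_{1,a}$, always $\operatorname{Inn}(A)\subseteq\operatorname{Der}(A)\cap\overline{\mathcal E(A)}_{\rm cb}$, and the property of interest is equality:
$$\operatorname{Der}(A)\cap\overline{\mathcal E(A)}_{\rm cb}=\operatorname{Inn}(A).\tag{1}$$

**Definition (Glimm ideals).** Write $Z\cong C(X)$ with $X=\operatorname{Max}(Z)$ compact Hausdorff. For $x\in X$ let $M_x$ be the corresponding maximal ideal of $Z$ and $G_x=M_xA$. These are the Glimm ideals of $A$. (The closed span of $M_xA$ equals the set of products $M_xA$ by the Cohen factorization theorem. Below we only use that finite sums $\sum z_kd_k$ with $z_k\in M_x$, $d_k\in A$ are dense in $G_x$.)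

For $A=C(X)$ we get $G_x=\{f:f(x)=0\}$. For $A_\triangle$, a central element is scalar on every block; letting $n\to\infty$ gives $q_1=q_2=q_3$. Thus $X$ is the one-point compactification of the set of blocks. The Glimm ideal of a block consists of the $f$ vanishing there, with quotient $M_2$; the Glimm ideal at $\infty$ is $G_\infty=\{f:q=0\}$, with quotient $\mathbb C^3$. (This is verified in greater generality in Theorem 3(a).)

**Definition (primal, $m$-primal).** For $m\ge2$, an ideal $I$ is $m$-primal if $J_1J_2\cdots J_m=\{0\}$, with $J_i$ ideals, implies $J_i\subseteq I$ for some $i$. It is primal if this holds for every finite number of ideals.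

Repeating an ideal shows that 3-primal implies 2-primal. Prime ideals are primal, because $\{0\}\subseteq I$.

In $A_\triangle$ the ideal $G_\infty$ is 2-primal. Suppose $J_1,J_2\not\subseteq G_\infty$, and choose elements of $J_1$ and $J_2$ with $q_{i_1}\ne0$ and $q_{i_2}\ne0$ respectively. Some pair $\{i,j\}$ contains both $i_1$ and $i_2$. For large $n$ both elements are nonzero on the $n$th block $\{i,j\}$, so both ideals map onto the simple algebra $M_2$ there, and $J_1J_2\ne0$. But $G_\infty$ is not 3-primal: let $J_i$ be the set of $f$ supported on the blocks whose label contains $i$. Then $p_i\in J_i\setminus G_\infty$, and $J_1J_2J_3=0$, because no label contains $1,2,3$. In $A_{\rm path}$ even 2-primality fails, since $J_1J_3=0$.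

The paper in the Proceedings of the Edinburgh Mathematical Society (2013) 56, 515–534, doi:10.1017/S0013091512000302, has as Theorem 1.5 that (1) holds if every Glimm ideal of $A$ is prime. The conjecture to be decided is that (1) holds if every Glimm ideal is primal. It is true. Distances below are in the operator norm.

**Theorem 1.** Let $A$ be a unital C$^*$-algebra in which every Glimm ideal is 3-primal. Then:

1. $\operatorname{dist}(a,Z(A))\le2\|\delta_a\|$ for all $a\in A$; hence $\operatorname{Inn}(A)$ is closed in the operator norm.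
2. $\operatorname{dist}(\delta,\operatorname{Inn}(A))\le38\operatorname{dist}(\delta,\mathcal E(A))$ for every $\delta\in\operatorname{Der}(A)$.
3. Every derivation in the operator-norm closure of $\mathcal E(A)$ is inner.

Since $\|\cdot\|\le\|\cdot\|_{\rm cb}$, the cb-closure of $\mathcal E(A)$ lies in its operator-norm closure. So part 3 proves the conjecture: if every Glimm ideal of $A$ is primal, then $A$ satisfies (1).

**Theorem 2.** There is a unital C$^*$-algebra, all of whose Glimm ideals are 2-primal, having a non-inner derivation that is an elementary operator. There are algebras satisfying the hypothesis of Theorem 1 with a non-primal Glimm ideal. There are algebras satisfying (1) with a Glimm ideal that is not 2-primal.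

Theorem 2 will follow from Theorem 3, stated later, which computes the obstruction for a whole family of algebras containing $A_\triangle$ and $A_{\rm path}$.

## Norms and states over the primitive ideal space

$\operatorname{Prim}(A)$ is the set of kernels of irreducible representations; its open sets are the sets $\{P:P\not\supseteq J\}$, $J$ an ideal. For an ideal $I$ put $\|a\|_I=\|a+I\|$. We write $S(A/I)$ for the set of states of $A$ vanishing on $I$; it is convex and weak$^*$-compact. Scalars are identified with multiples of $1$. We use the textbook formula $\|a\|_I=\sup\{\|a\|_P:P\in\operatorname{Prim}(A),\ P\supseteq I\}$.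

**Primitive ideals lie over Glimm ideals.** If $P$ is primitive, the image of $Z$ in $A/P$ is central in an algebra with a faithful irreducible representation, hence consists of scalars. So $P\cap Z$ is a maximal ideal $M_x$, and $P\supseteq G_x$. Therefore
$$\|a\|=\sup_{x\in X}\|a\|_{G_x}.\tag{2}$$

**Central elements act as scalars.** If $\psi\in S(A/G_v)$, then
$$\psi(za)=z(v)\psi(a)\qquad(z\in Z,\ a\in A),\tag{3}$$
because $z-z(v)1\in M_v$. Modulo $G_v$, likewise, $z$ may be replaced by $z(v)$.

**Glimm ideals are proper.** Extend the character $z\mapsto z(x)$ of $Z$ to a state $\omega$ of $A$. For $z\in M_x$ we have $\omega(z^*z)=0$, so $\omega(za)=\omega(az)=0$ for all $a$ by the Cauchy–Schwarz inequality. Thus $\omega(G_x)=0$ and $G_x\neq A$.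

Four facts now describe how norms and states vary.

**Lemma 1 (upper semicontinuity over $X$).** For each $a\in A$, $x\mapsto\|a\|_{G_x}$ is upper semicontinuous.

*Proof.* Let $\|a\|_{G_x}<r$. Choose a finite sum $g=\sum z_kd_k$ with $z_k\in M_x$, $d_k\in A$ and $\|a-g\|<r$. For $v\in X$, $g-\sum z_k(v)d_k\in G_v$, hence $\|a\|_{G_v}\le\|a-g\|+\sum|z_k(v)|\,\|d_k\|$. Since $z_k(v)\to z_k(x)=0$ as $v\to x$, the right side is $<r$ near $x$. $\square$

**Lemma 2 (lower semicontinuity over $\operatorname{Prim}(A)$).** For each $a\in A$, $P\mapsto\|a\|_P$ is lower semicontinuous.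

*Proof.* This is 3.3.2 in Dixmier, *C$^*$-algebras*. In short: for $r\ge0$ let $h(t)=\max(t-r^2,0)$. Then $\|a\|_P\le r$ if and only if $h(a^*a)\in P$. So $\{P:\|a\|_P>r\}=\{P:P\not\supseteq J\}$, where $J$ is the ideal generated by $h(a^*a)$. $\square$

**Lemma 3 (common neighbors).** Let $G$ be an $m$-primal ideal, let $Q_1,\dots,Q_m\in\operatorname{Prim}(A)$ contain $G$, and let $U_j$ be an open neighborhood of $Q_j$. Then $U_1\cap\dots\cap U_m\neq\emptyset$.

*Proof.* Write $U_j=\{P:P\not\supseteq J_j\}$. Then $J_j\not\subseteq Q_j$, and since $G\subseteq Q_j$, also $J_j\not\subseteq G$. By $m$-primality $J_1\cdots J_m\ne0$, so some primitive $P$ does not contain $J_1\cdots J_m$. This product lies in each $J_j$, so $P\not\supseteq J_j$ for every $j$. $\square$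

This is the only way in which the hypothesis will enter. In $A_\triangle$, any two of the three points of $\operatorname{Prim}$ over $\infty$ have common neighbors (the blocks carrying both labels), and all three do not.

**Lemma 4 (states move along).** Let $Q\in\operatorname{Prim}(A)$, $\varphi\in S(A/Q)$, $a_1,\dots,a_n\in A$, $\eta>0$. There is an open neighborhood $U$ of $Q$ such that every $P\in U$ admits $\psi\in S(A/P)$ with $|(\psi(a_i))_i-(\varphi(a_i))_i|<\eta$ (Euclidean norm in $\mathbb C^n$).

*Proof.* Put $w=(\varphi(a_i))_i$, $\rho=\sum\|a_i\|$, and $K_P=\{(\psi(a_i))_i:\psi\in S(A/P)\}$, a compact convex set in $\mathbb C^n$. For $\lambda\in\mathbb C^n$ with $|\lambda|=1$ let $h_\lambda=\operatorname{Re}\sum\lambda_ia_i$, which is self-adjoint with $\|h_\lambda\|\le\rho$, and let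
$$m_P(\lambda)=\max_{\psi\in S(A/P)}\psi(h_\lambda)=\max_{k\in K_P}\operatorname{Re}\sum\lambda_ik_i .$$
Since $h_\lambda+\rho1\ge0$, we have $m_P(\lambda)=\|h_\lambda+\rho1\|_P-\rho$. By Lemma 2 this is lower semicontinuous in $P$. Also $|m_P(\lambda)-m_P(\mu)|\le\rho|\lambda-\mu|$, because $|\psi(h_\lambda)-\psi(h_\mu)|\le\sum|\lambda_i-\mu_i|\|a_i\|$.

Choose $\theta>0$ with $2\rho\theta\le\eta/3$ and a finite $\theta$-net $\Lambda$ of the unit sphere. The set $\{P:m_P(\lambda)>m_Q(\lambda)-\eta/3\text{ for all }\lambda\in\Lambda\}$ contains an open neighborhood $U$ of $Q$. Suppose $P\in U$ but $\operatorname{dist}(w,K_P)\ge\eta$. Let $k^0$ be the point of $K_P$ nearest to $w$ and $\lambda=\overline{(w-k^0)}/|w-k^0|$. Convexity gives $\operatorname{Re}\sum\lambda_i(w_i-k_i)\ge|w-k^0|\ge\eta$ for all $k\in K_P$, that is,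
$$\operatorname{Re}\sum\lambda_iw_i\ge m_P(\lambda)+\eta .$$
Take $\lambda'\in\Lambda$ with $|\lambda-\lambda'|\le\theta$. Then
$$m_P(\lambda)\ge m_P(\lambda')-\rho\theta>m_Q(\lambda')-\tfrac\eta3-\rho\theta\ge m_Q(\lambda)-\tfrac\eta3-2\rho\theta\ge\operatorname{Re}\sum\lambda_iw_i-\tfrac{2\eta}3,$$
where the last step uses $w\in K_Q$. The two displays contradict each other. So $\operatorname{dist}(w,K_P)<\eta$. $\square$

## Slicing an elementary operator by a state

An elementary operator $T$ maps every ideal into itself, so for primitive $P$ it induces $T_P$ on $A/P$. Since elements of $A/P$ lift to $A$ with equal norm, $\|T_P\|\le\|T\|$.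

The purpose of this section is to extract, from a derivation close to $T$, an explicit element of $A$ that implements the derivation approximately modulo $P$.

**Lemma 5 (slice inequality).** If $T=\sum_iM_{a_i,b_i}$, $P\in\operatorname{Prim}(A)$ and $\varphi\in S(A/P)$, then
$$\Big\|\sum_i\varphi(a_i)b_i\Big\|_P\le\|T_P\|.$$

*Proof.* Let $\pi$ be an irreducible representation on $H$ with kernel $P$, let $\xi,u,v\in H$ be unit vectors, and let $x$ be the rank-one operator $\langle\cdot,v\rangle\xi$, of norm $1$. Since $\pi(A)$ is weakly dense in $B(H)$, Kaplansky's density theorem gives a net $x_\lambda\in A$ with $\|x_\lambda\|_P\le1$ and $\pi(x_\lambda)\to x$ weakly. Then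
$$\langle\pi(Tx_\lambda)u,\xi\rangle=\sum_i\langle\pi(x_\lambda)\pi(b_i)u,\pi(a_i)^*\xi\rangle\to\sum_i\langle\pi(b_i)u,v\rangle\langle\pi(a_i)\xi,\xi\rangle ,$$
and the left side has modulus at most $\|T_P\|$. With $\varphi=\langle\pi(\cdot)\xi,\xi\rangle$ the limit is $\langle\pi(\sum\varphi(a_i)b_i)u,v\rangle$. Taking the supremum over $u,v$ gives the inequality for vector states $\varphi$ of $\pi$.

The function $\varphi\mapsto\|\sum\varphi(a_i)b_i\|_P$ is convex and weak$^*$-continuous, so the states satisfying the inequality form a weak$^*$-closed convex set. The vector states of the faithful representation $\pi$ of $A/P$ have weak$^*$-closed convex hull $S(A/P)$ (Dixmier 3.4.1). Otherwise, by Hahn–Banach, some self-adjoint $h$ and state $\varphi$ would satisfy $\varphi(h)>t:=\sup_{\|\xi\|=1}\langle\pi(h)\xi,\xi\rangle$, although $\pi(h)\le t1$ forces $\varphi(h)\le t$. So the inequality holds on $S(A/P)$. $\square$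

**Lemma 6.** If $P\in\operatorname{Prim}(A)$, $c\in A$ and $\|[c,y]\|_P\le r\|y\|$ for all $y\in A$, then $\|c-\psi(c)\|_P\le r$ for all $\psi\in S(A/P)$.

*Proof.* The operator $M_{c,1}-M_{1,c}$ has norm at most $r$ on $A/P$, since elements of $A/P$ lift with equal norm. Its slice by $\psi$ is $\psi(c)1-c$. Apply Lemma 5. $\square$

**Lemma 7 (approximate implementers).** Let $\delta\in\operatorname{Der}(A)$, $T=\sum_{i=1}^nM_{a_i,b_i}$ and $\|\delta-T\|\le\varepsilon$. For a state $\varphi$ of $A$ put
$$c_\varphi=-\sum_i\varphi(a_i)b_i .\tag{4}$$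
If $P\in\operatorname{Prim}(A)$ and $\varphi\in S(A/P)$, then $\|\delta(y)-[c_\varphi,y]\|_P\le2\varepsilon\|y\|$ for all $y\in A$.

*Proof.* Fix $y$ and measure how far $T$ is from the Leibniz rule: put $S_y(x)=T(xy)-T(x)y-x\delta(y)$. Because $\delta(xy)-\delta(x)y-x\delta(y)=0$,
$$S_y(x)=(T-\delta)(xy)-(T-\delta)(x)y,\qquad\text{so}\qquad\|S_y\|\le2\varepsilon\|y\|.$$
As a function of $x$, $S_y$ is elementary: $S_y=\sum_iM_{a_i,\,yb_i-b_iy}-M_{1,\delta(y)}$. Its slice by $\varphi$ is $\sum\varphi(a_i)[y,b_i]-\delta(y)=[c_\varphi,y]-\delta(y)$. Apply Lemma 5. $\square$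

**Example.** In $M_2$ let $\delta=\delta_{e_{11}}=M_{e_{11},e_{22}}-M_{e_{22},e_{11}}$, so $\varepsilon=0$. The state $x\mapsto x_{11}$ gives $c_\varphi=-e_{22}=e_{11}-1$, and $x\mapsto x_{22}$ gives $c_\varphi=e_{11}$. Both implement $\delta$, and they differ by a scalar.

If $A$ is primitive, Lemma 7 with $P=0$ and $\varepsilon=0$ shows at once that a derivation which is an elementary operator is inner: $\delta=\delta_{c_\varphi}$ for any state $\varphi$.

## Why an implementer over one Glimm ideal does not spread

The primitive case suggests a plan for general $A$. For each $x\in X$ find $c_x\in A$ that implements $\delta$ up to a small error on $A/G_x$; show that $c_x$ still works on $A/G_v$ for $v$ near $x$; then glue the $c_x$ with a partition of unity in $Z=C(X)$. The gluing is harmless, since modulo $G_v$ central functions are scalars. The plan breaks at the spreading step. For a fixed $u$, Lemma 1 does say that $\|\delta(u)-[c_x,u]\|_{G_v}$ stays small near $x$, but the neighborhood depends on $u$, and we need one neighborhood for all $u$ in the unit ball.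

In $A_\triangle$ with the derivation $T$ of the first section, this loss is real. The quotient $A_\triangle/G_\infty=\mathbb C^3$ is commutative and $T$ induces $0$ on it, so *every* $c\in A_\triangle$ implements $T$ exactly over $\infty$. Yet no $c$ works nearby. If $c$ has $q$-part $(q_1,q_2,q_3)$, apply $T-\delta_c$ to the matrix unit $e_{ij}$ ($i<j$) in the $n$th block $\{i,j\}$. The $(i,j)$ entries of the results converge, for the three pairs, to
$$1-(q_1-q_2),\qquad-(q_1-q_3),\qquad-(q_2-q_3).$$
Now $1=\big(1-(q_1-q_2)\big)+(q_1-q_3)-(q_2-q_3)$, so one of the three has modulus at least $1/3$. Hence the error of $c$ over a neighborhood of $\infty$ never drops below $1/3$.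

What does spread? Lemma 1 spreads norm estimates for *finitely many fixed elements* of $A$. And Lemma 7 provides, at every primitive $P$ near $x$, a good implementer $c_\psi$ with $\psi\in S(A/P)$. So a candidate $c$ is good near $x$ as soon as $c-c_\psi$ is nearly scalar there. Since $c_\psi$ depends only on the vector $(\psi(a_i))_i\in\mathbb C^n$, and these vectors range over a compact set, this needs only finitely many tests. The requirement at $x$ becomes:

> for all states $\varphi_1,\varphi_2$ over $G_x$, the difference $c_{\varphi_1}-c_{\varphi_2}$ is nearly scalar in $A/G_x$.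

Test this in $A_\triangle$. Let $\varphi_j(f)=q_j$. For $T=M_{p_1,p_2}-M_{p_2,p_1}$, formula (4) gives
$$c_{\varphi_1}=-p_2,\qquad c_{\varphi_2}=p_1,\qquad c_{\varphi_3}=0 .$$
In $\mathbb C^3=A_\triangle/G_\infty$ the differences are
$$c_{\varphi_1}-c_{\varphi_2}=(-1,-1,0),\qquad c_{\varphi_1}-c_{\varphi_3}=(0,-1,0),\qquad c_{\varphi_2}-c_{\varphi_3}=(1,0,0).$$
Each difference $c_{\varphi_i}-c_{\varphi_j}$ has equal entries at the places $i$ and $j$: the points $i,j$ have common neighbors $P$, over which both elements implement $T$, so their difference is central there. The third entry is free, because nothing near both $i$ and $j$ is near the third point. To control the difference at an arbitrary third primitive ideal $Q_3\supseteq G_x$, we want a $P$ near $Q_1$ and $Q_2$, which carry the states, and near $Q_3$, where we test. Lemma 3 supplies it when $G_x$ is 3-primal.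

## Closedness of the inner derivations

*Proof of Theorem 1, part 1.* Let $r=\|\delta_a\|$ and fix $x\in X$, $G=G_x$.

**Step 1: one scalar for two primitive ideals.** *The step shows that if $Q,Q_1\in\operatorname{Prim}(A)$ contain $G$, there is a scalar $z$ with $\|a-z\|_Q\le r$ and $\|a-z\|_{Q_1}\le r$.* Let $\eta>0$ and let $\{z_m\}$ be a finite $\eta$-net of the disc $\{|z|\le\|a\|\}$. By Lemma 2 the conditions $\|a-z_m\|_P>\|a-z_m\|_{Q}-\eta$ (all $m$) hold for $P$ in an open neighborhood of $Q$, and similarly for $Q_1$. Since $G$ is 2-primal, Lemma 3 gives a $P\in\operatorname{Prim}(A)$ in both neighborhoods. Let $\psi\in S(A/P)$. As $\|[a,y]\|_P\le r\|y\|$, Lemma 6 gives $\|a-\psi(a)\|_P\le r$. Since $|\psi(a)|\le\|a\|$, we may choose $m$ with $|z_m-\psi(a)|\le\eta$, and then for $Q'\in\{Q,Q_1\}$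
$$\|a-z_m\|_{Q'}<\|a-z_m\|_P+\eta\le r+2\eta .$$
Let $\eta\to0$; a limit point of the scalars obtained in the compact disc is the required $z$.

**Step 2: one scalar for the whole Glimm quotient.** *The step removes the dependence of $z$ on $Q$.* Fix a primitive $Q_1\supseteq G$, which exists because $G$ is proper, a state $\psi_1\in S(A/Q_1)$, and put $\lambda_x=\psi_1(a)$. For any primitive $Q\supseteq G$ take $z$ from Step 1. Then $|\lambda_x-z|=|\psi_1(a-z)|\le\|a-z\|_{Q_1}\le r$, so $\|a-\lambda_x\|_Q\le2r$. Taking the supremum over $Q\supseteq G_x$ gives $\|a-\lambda_x\|_{G_x}\le2r$.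

**Step 3: gluing.** *The step turns the scalars $\lambda_x$ into one central element.* Let $\eta>0$. By Lemma 1, $\|a-\lambda_x\|_{G_v}<2r+\eta$ for $v$ in a neighborhood of $x$. Choose a finite subcover $V_1,\dots,V_s$ of $X$ with scalars $\lambda_1,\dots,\lambda_s$, and a subordinate partition of unity $f_1,\dots,f_s\in C(X)=Z$. Put $z=\sum f_j\lambda_j\in Z$. Modulo $G_v$, $a-z$ equals $\sum_jf_j(v)(a-\lambda_j)$, and $f_j(v)\ne0$ only if $v\in V_j$. So $\|a-z\|_{G_v}\le\sum_jf_j(v)\|a-\lambda_j\|_{G_v}\le2r+\eta$ for all $v$. By (2), $\|a-z\|\le2r+\eta$. Hence $\operatorname{dist}(a,Z)\le2r$.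

**Step 4: closedness.** The map $a+Z\mapsto\delta_a$ from the Banach space $A/Z$ into the bounded operators on $A$ is well defined, bounded and injective, and $\|a+Z\|\le2\|\delta_a\|$. So its range $\operatorname{Inn}(A)$ is complete, hence closed. $\square$

This part used only 2-primality; three ideals are needed in the next one.

## The distance estimate

*Proof of Theorem 1, part 2.* Let $\delta\in\operatorname{Der}(A)$; derivations of a C$^*$-algebra are bounded, by Sakai's theorem. Let $\varepsilon>\operatorname{dist}(\delta,\mathcal E(A))$, so $\varepsilon>0$, and choose $T=\sum_{i=1}^nM_{a_i,b_i}$ with $\|\delta-T\|\le\varepsilon$. For $w\in\mathbb C^n$ and a state $\varphi$ of $A$ put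
$$c(w)=-\sum_iw_ib_i,\qquad w(\varphi)=(\varphi(a_i))_i,\qquad\text{so}\quad c_\varphi=c(w(\varphi)).$$
With $\beta=(\sum\|b_i\|^2)^{1/2}$ we have $\|c(w)\|\le\beta|w|$. Fix $x\in X$ and $G=G_x$ for Steps A–D.

**Step A: the difference is nearly scalar at three ideals simultaneously.** *Let $Q_1,Q_2,Q_3\in\operatorname{Prim}(A)$ contain $G$, let $\varphi_j\in S(A/Q_j)$ for $j=1,2$, and $d=c_{\varphi_1}-c_{\varphi_2}$. We show that there is a scalar $z$ with $\|d-z\|_{Q_k}\le5\varepsilon$ for $k=1,2,3$.*

Let $\eta>0$ and let $\{z_m\}$ be a finite $\eta$-net of $\{|z|\le\|d\|\}$. Choose open neighborhoods as follows. For $k=1,2,3$, on a neighborhood of $Q_k$ we have $\|d-z_m\|_P>\|d-z_m\|_{Q_k}-\eta$ for all $m$ (Lemma 2). For $j=1,2$, shrink the neighborhood of $Q_j$ so that each $P$ in it admits $\psi_j\in S(A/P)$ with $|w(\psi_j)-w(\varphi_j)|<\eta$ (Lemma 4). Since $G$ is 3-primal, Lemma 3 with $m=3$ gives one $P$ in all three neighborhoods.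

Put $d'=c_{\psi_1}-c_{\psi_2}$. Both $\psi_1,\psi_2$ lie in $S(A/P)$, so by Lemma 7 both $[c_{\psi_1},y]$ and $[c_{\psi_2},y]$ are within $2\varepsilon\|y\|$ of $\delta(y)$ in $A/P$. So $\|[d',y]\|_P\le4\varepsilon\|y\|$, and Lemma 6 gives $\|d'-\psi_1(d')\|_P\le4\varepsilon$. Since $\|d-d'\|\le2\beta\eta$,
$$\|d-\psi_1(d)\|_P\le\|d-d'\|+\|d'-\psi_1(d')\|_P+|\psi_1(d'-d)|\le4\varepsilon+4\beta\eta .$$
Choose $m$ with $|z_m-\psi_1(d)|\le\eta$. Then for $k=1,2,3$
$$\|d-z_m\|_{Q_k}<\|d-z_m\|_P+\eta\le4\varepsilon+4\beta\eta+2\eta,$$
and this is at most $5\varepsilon$ if $\eta$ was chosen small enough.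

**Step B: the difference is nearly scalar in $A/G$.** *With $\varphi_1,\varphi_2,d$ as in Step A we find one scalar $z$, independent of the third ideal, with $\|d-z\|_G\le15\varepsilon$.* For each primitive $Q\supseteq G$ let $z_Q$ be the scalar of Step A for $Q_3=Q$, and let $z=z_{Q_1}$. In $A/Q_1$, both $z_Q$ and $z$ are within $5\varepsilon$ of $d$, so $|z_Q-z|\le10\varepsilon$. Hence $\|d-z\|_Q\le\|d-z_Q\|_Q+|z_Q-z|\le15\varepsilon$. Take the supremum over $Q\supseteq G$.

**Step C: all states of $A/G$.** *The step extends Step B from states living on a single primitive quotient to every state over $G$.* Fix a primitive $Q_1\supseteq G$ and $\varphi_1\in S(A/Q_1)$, and put $c=c_{\varphi_1}$. We claim: for every $\varphi\in S(A/G)$ the distance in $A/G$ from $c-c_\varphi$ to $\mathbb C1$ is at most $15\varepsilon$. The map $\varphi\mapsto c_\varphi$ is affine and weak$^*$-to-norm continuous, and the distance to $\mathbb C1$ is a continuous seminorm. So the set of $\varphi\in S(A/G)$ with the claimed property is convex and weak$^*$-closed. By Step B it contains $S(A/Q)$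 for every primitive $Q\supseteq G$. A pure state of $A/G$ vanishes on the kernel of its irreducible GNS representation, so it belongs to $S(A/Q)$ for the corresponding primitive $Q\supseteq G$. Thus the set contains all pure states of $A/G$, and by Krein–Milman it is all of $S(A/G)$.

**Step D: spreading to a neighborhood, uniformly in $u$.** *We find a neighborhood $V$ of $x$ with*
$$\|\delta(u)-[c,u]\|_{G_v}\le38\varepsilon\|u\|\qquad(v\in V,\ u\in A).\tag{5}$$
Let $K_v=\{w(\psi):\psi\in S(A/G_v)\}$, a compact set in $\mathbb C^n$, and choose $\eta>0$ with $\beta\eta\le\varepsilon$.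

First, for $v$ near $x$ every point of $K_v$ is within $\eta$ of $K_x$. Otherwise there are a net $v_\lambda\to x$ and $\psi_\lambda\in S(A/G_{v_\lambda})$ with $\operatorname{dist}(w(\psi_\lambda),K_x)\ge\eta$. Pass to a subnet with $\psi_\lambda\to\psi$ weak$^*$, where $\psi$ is a state of $A$. For $z\in M_x$ and $b\in A$, (3) gives $\psi_\lambda(zb)=z(v_\lambda)\psi_\lambda(b)\to0$. So $\psi$ vanishes on $G_x$ and $w(\psi)\in K_x$, contradicting $\operatorname{dist}(w(\psi),K_x)=\lim\operatorname{dist}(w(\psi_\lambda),K_x)\ge\eta$.

Second, let $w_1,\dots,w_N$ be a finite $\eta$-net of $K_x$ consisting of points of $K_x$. Each $c(w_m)$ is $c_\varphi$ for some $\varphi\in S(A/G_x)$, so Step C gives scalars $z_m$ with $\|c-c(w_m)-z_m\|_{G_x}\le15\varepsilon$ (a distance to the finite-dimensional space $\mathbb C1$ is attained). By Lemma 1, applied to these finitely many elements, $\|c-c(w_m)-z_m\|_{G_v}<16\varepsilon$ for all $m$ and all $v$ near $x$.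

Let $V$ be a neighborhood of $x$ on which both properties hold. Let $v\in V$, let $P\supseteq G_v$ be primitive and let $\psi\in S(A/P)\subseteq S(A/G_v)$. Then $|w(\psi)-w_m|\le2\eta$ for some $m$, hence $\|c_\psi-c(w_m)\|\le2\beta\eta\le2\varepsilon$, and
$$\|c-c_\psi-z_m\|_P\le16\varepsilon+2\varepsilon=18\varepsilon .$$
The scalar $z_m$ drops out of commutators, so $\|[c-c_\psi,u]\|_P\le36\varepsilon\|u\|$. By Lemma 7, $\|\delta(u)-[c_\psi,u]\|_P\le2\varepsilon\|u\|$. Adding, $\|\delta(u)-[c,u]\|_P\le38\varepsilon\|u\|$. The supremum over the primitive $P\supseteq G_v$ gives (5).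

**Step E: gluing.** *The step assembles the local implementers into one element of $A$.* By compactness cover $X$ by finitely many sets $V_1,\dots,V_s$ as in Step D, with elements $c_1,\dots,c_s$, and let $f_j\in Z$ be a subordinate partition of unity. Put $a=\sum f_jc_j$. Since $a-\sum f_j(v)c_j\in G_v$ and $\sum f_j(v)=1$,
$$\|\delta(u)-[a,u]\|_{G_v}\le\sum_jf_j(v)\|\delta(u)-[c_j,u]\|_{G_v}\le38\varepsilon\|u\|\qquad(v\in X,\ u\in A).$$
By (2), $\|\delta-\delta_a\|\le38\varepsilon$. Letting $\varepsilon\downarrow\operatorname{dist}(\delta,\mathcal E(A))$ proves part 2. $\square$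

*Proof of Theorem 1, part 3.* If $\delta$ is a derivation in the operator-norm closure of $\mathcal E(A)$, then $\operatorname{dist}(\delta,\operatorname{Inn}(A))=0$ by part 2. By part 1, $\operatorname{Inn}(A)$ is closed. So $\delta\in\operatorname{Inn}(A)$. $\blacksquare$

## Algebras of simplicial complexes and their first cohomology

We return to blocks glued at infinity. The contradiction $q_1-q_2=1$, $q_1=q_3=q_2$ of the first section says that a certain function on the edges of a triangle is not a difference of a function on the vertices, which is a statement about $H^1$.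

Let $K$ be a finite connected simplicial complex with vertex set $V$ and set of facets (maximal simplices) $\mathcal F$. For $S\in\mathcal F$ let $M_S$ be the algebra of complex matrices indexed by $S$.

**Definition (the algebra $A_K$).** $A_K$ is the unital C$^*$-algebra of all $f=(q,(f_S)_{S\in\mathcal F})$ with $q\in\mathbb C^V$ and $f_S:\mathbb N\to M_S$ such that $f_S(n)\to\operatorname{diag}(q_i)_{i\in S}$.

Since the facets cover $V$, $q$ is determined by $(f_S)$. So $A_K$ embeds in the product of the $M_S$ over all $(S,n)$. Every finitely supported choice of matrices (with $q=0$) belongs to $A_K$; in particular evaluation at $(S,n)$ maps $A_K$ onto $M_S$. Let $p_i\in A_K$ have $q$-part the $i$th unit vector, $f_S\equiv e_{ii}$ if $i\in S$, and $f_S=0$ otherwise. The boundary of a triangle gives $A_\triangle$, the path with vertices $1,2,3$ and edges $\{1,2\},\{2,3\}$ gives $A_{\rm path}$, and the full triangle gives the $M_3$ algebra.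

**Definition ($Z^1$, $B^1$, $H^1$).** $Z^1$ is the space of antisymmetric functions $k_{ij}$ on ordered pairs with $\{i,j\}\in K$ ($i=j$ allowed, $k_{ii}=0$) satisfying $k_{ij}+k_{jl}=k_{il}$ whenever $\{i,j,l\}\in K$. $B^1$ is the subspace of functions $k_{ij}=z_i-z_j$ with $z\in\mathbb C^V$. Then $H^1(K;\mathbb C)=Z^1/B^1$.

For the boundary of a triangle there is no 2-simplex, so $k_{12},k_{23},k_{13}$ are free and $Z^1\cong\mathbb C^3$. Here $B^1$ is the plane $k_{12}+k_{23}=k_{13}$, and $H^1\cong\mathbb C$.

**Theorem 3.**

(a) $A_K$ has one Glimm ideal $G_\infty=\{f:q=0\}$, with $A_K/G_\infty\cong\mathbb C^V$. All other Glimm ideals have quotient some $M_S$, so they are prime. $G_\infty$ is $m$-primal if and only if any $m$ vertices lie in a common simplex of $K$.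

(b) Let $D$ be the set of derivations in the operator-norm closure of $\mathcal E(A_K)$. Then $D/\operatorname{Inn}(A_K)\cong H^1(K;\mathbb C)$, and $D\subseteq\mathcal E(A_K)$. In particular $A_K$ satisfies (1) if and only if $H^1(K;\mathbb C)=0$.

*Proof of (a).* **Center and Glimm ideals.** *We identify them explicitly.* If $f$ is central, then $f_S(n)$ commutes with all of $M_S$, so it is scalar. Its limit is scalar too, so $q$ is constant on each facet. Each edge lies in a facet and $K$ is connected, so $q$ is constant on $V$. Conversely, elements with scalar blocks are central. Thus $Z\cong C(X)$ with $X$ the one-point compactification of $\mathcal F\times\mathbb N$. At $(S,n)$ the Glimm ideal is $\{f:f_S(n)=0\}$: it is generated by the central projection that is $0$ at $(S,n)$ and $1$ elsewhere. Its quotient is $M_S$, which is simple, so it is a primitive, hence prime, ideal. At $\infty$ every $zf$ with $z\in M_\infty$ has $q$-part $0$. Conversely, an $f$ with $q=0$ is the norm limit of its finitely supported truncations, which lie in $M_\infty A_K$. So the Glimm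 ideal at $\infty$ is $G_\infty=\{f:q=0\}$. The map $f\mapsto q$ is onto $\mathbb C^V$ because of the $p_i$.

**Primality of $G_\infty$, sufficiency.** *We show that a common simplex makes products nonzero.* Suppose any $m$ vertices lie in a common simplex, and let $J_1,\dots,J_m\not\subseteq G_\infty$ be ideals. Pick $g^{(k)}\in J_k$ and $i_k\in V$ with $q_{i_k}(g^{(k)})\ne0$, and a facet $S$ containing $i_1,\dots,i_m$. The $(i_k,i_k)$ entry of $g^{(k)}_S(n)$ tends to $q_{i_k}(g^{(k)})\neq0$. So for large $n$ all $g^{(k)}_S(n)$ are nonzero, each $J_k$ maps onto the simple algebra $M_S$ at $(S,n)$, and $J_1\cdots J_m\ne0$.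

**Primality of $G_\infty$, necessity.** *We exhibit ideals with product zero.* Suppose $i_1,\dots,i_m$ lie in no common simplex. Let $J_k=\{f:f_S=0\text{ for all facets }S\not\ni i_k\}$, a closed ideal. Then $p_{i_k}\in J_k\setminus G_\infty$, and $J_1\cdots J_m=0$, because no facet contains all the $i_k$. $\square$

*Proof of (b).* **Step 1: from cocycles to derivations.** *For each $k\in Z^1$ we build a derivation that is an elementary operator.* Put $k_{ij}=0$ when $\{i,j\}\notin K$, and
$$T_k=\sum_{i,j\in V}k_{ij}M_{p_i,p_j}\in\mathcal E(A_K).$$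
At $(S,n)$ it acts as $x\mapsto\sum_{i,j\in S}k_{ij}e_{ii}xe_{jj}$. Fix $i_0\in S$ and put $h_i=k_{ii_0}$ for $i\in S$. All triples in $S$ are simplices, so $k_{ij}=k_{ii_0}+k_{i_0j}=h_i-h_j$ on $S$, and $T_k$ acts at $(S,n)$ as the commutator with $\operatorname{diag}(h_i)_{i\in S}$. As $A_K$ embeds in $\prod_{(S,n)}M_S$, $T_k$ is a derivation; so $T_k\in D$.

**Step 2: from derivations to limits of implementers.** *For $\delta\in D$ we show that its block implementers, suitably normalized, converge to diagonal matrices.* Being a limit of elementary operators, $\delta$ preserves closed ideals, so it induces a derivation of $M_S$ at each $(S,n)$. Derivations of a matrix algebra are inner, and the implementing matrix is unique up to a scalar. For $i_0\in S$ let $c_{S,i_0}(n)$ be the implementer with $(i_0,i_0)$ entry $0$.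

Let $\varepsilon>0$, $T=\sum_lM_{a_l,b_l}$ with $\|\delta-T\|\le\varepsilon$, and let $\varphi_n$ be the state $f\mapsto f_S(n)_{i_0i_0}$. It vanishes on the primitive ideal $P=\{f:f_S(n)=0\}$. Let $\tilde c\in A_K$ be the element equal to $c_{S,i_0}(n)$ at $(S,n)$ and zero elsewhere. Modulo $P$, $\delta(y)=[\tilde c,y]$, so Lemma 7 gives $\|[c_{\varphi_n}-\tilde c,y]\|_P\le2\varepsilon\|y\|$. Apply Lemma 6 to $c_{\varphi_n}-\tilde c$ with the state $\varphi_n$. Since $\varphi_n(\tilde c)=0$, this gives at $(S,n)$
$$\|c_{\varphi_n}-\varphi_n(c_{\varphi_n})-c_{S,i_0}(n)\|_{(S,n)}\le2\varepsilon .\tag{6}$$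
Here $c_{\varphi_n}=-\sum_l\varphi_n(a_l)b_l$ with $\varphi_n(a_l)\to q_{i_0}(a_l)$, and $b_l$ at $(S,n)$ tends to $\operatorname{diag}(q_i(b_l))_{i\in S}$. So as $n\to\infty$ the matrices $c_{\varphi_n}-\varphi_n(c_{\varphi_n})$ at $(S,n)$ converge to the diagonal matrix with $i$th entry
$$-\sum_lq_{i_0}(a_l)\big(q_i(b_l)-q_{i_0}(b_l)\big).\tag{7}$$
By (6), $c_{S,i_0}(n)$ is eventually within $3\varepsilon$ of this matrix. As $\varepsilon>0$ was arbitrary, $c_{S,i_0}(n)$ is a Cauchy sequence, and its limit lies within $2\varepsilon$ of a diagonal matrix for every $\varepsilon$, hence is diagonal. Let $k_{ii_0}$ be its $i$th entry. It is within $2\varepsilon$ of (7), and (7) depends on $T,i,i_0$ but not on $S$. Letting $\varepsilon\to0$, $k_{ii_0}$ does not depend on the facet $S\ni i,i_0$.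

**Step 3: the limits form a cocycle.** *We check that $k=k(\delta)\in Z^1$ and that $\delta\mapsto k(\delta)$ is linear and onto.* Clearly $k_{ii}=0$. Comparing normalizations, $c_{S,j}(n)=c_{S,i_0}(n)-(c_{S,i_0}(n))_{jj}1$ for $j\in S$. In the limit,
$$k_{ij}=k_{ii_0}-k_{ji_0}\qquad(i,j,i_0\in S).$$
With $i=i_0$ this says $k_{i_0j}=-k_{ji_0}$; inserting this gives $k_{ij}=k_{ii_0}+k_{i_0j}$. Every simplex lies in a facet, so $k\in Z^1$. The matrices $c_{S,i_0}(n)$ depend linearly on $\delta$, hence so does $k(\delta)$. By Step 1, for $\delta=T_k$ we have $c_{S,i_0}(n)=\operatorname{diag}(k_{ii_0})_{i\in S}$, so $k(T_k)=k$ and the map is onto.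

**Step 4: inner derivations are exactly those with $k(\delta)\in B^1$.** *This identifies the quotient.* If $\delta=\delta_a$ with $a=(q,(a_S))$, then $c_{S,i_0}(n)=a_S(n)-a_S(n)_{i_0i_0}1$, so $k_{ii_0}=q_i-q_{i_0}$ and $k(\delta)\in B^1$. Conversely, let $k(\delta)_{ij}=z_i-z_j$. Choose $i_S\in S$ for each facet and put $a_S(n)=c_{S,i_S}(n)+z_{i_S}1$. This converges to $\operatorname{diag}(k_{ii_S}+z_{i_S})_{i\in S}=\operatorname{diag}(z_i)_{i\in S}$. So $a=(z,(a_S))\in A_K$, and $\delta=\delta_a$ since the two agree at every $(S,n)$.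

The linear map $\delta\mapsto k(\delta)$ from $D$ onto $Z^1$ therefore has $\operatorname{Inn}(A_K)$ as the preimage of $B^1$, and $D/\operatorname{Inn}(A_K)\cong Z^1/B^1=H^1(K;\mathbb C)$.

**Step 5: $D\subseteq\mathcal E(A_K)$ and property (1).** *The step transfers the result to the cb-closure.* For $\delta\in D$ and $k=k(\delta)$, the derivation $\delta-T_k\in D$ has zero cocycle, hence is inner by Step 4. So $\delta\in\mathcal E(A_K)$. Since $\mathcal E(A_K)\subseteq\overline{\mathcal E(A_K)}_{\rm cb}\subseteq\overline{\mathcal E(A_K)}$, where the last closure is in operator norm, we get $\operatorname{Der}(A_K)\cap\overline{\mathcal E(A_K)}_{\rm cb}=D$. Hence (1) holds if and only if $D=\operatorname{Inn}(A_K)$, that is, if and only if $H^1(K;\mathbb C)=0$. $\blacksquare$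

## Triangle, tetrahedron, path

*Proof of Theorem 2.* Each claim is Theorem 3 for one complex.

**2-primal is not enough.** Let $K$ be the boundary of a triangle, so $A_K=A_\triangle$. Any two vertices span an edge, but the three vertices span no simplex. So all Glimm ideals are 2-primal and $G_\infty$ is not 3-primal. Since $H^1(K;\mathbb C)=\mathbb C\ne0$, there is a non-inner derivation that is an elementary operator. The map $T$ of the first section is one, with $k_{12}=1$ and $k_{23}=k_{13}=0$. Another is
$$x\mapsto p_1xp_2-p_2xp_1+p_2xp_3-p_3xp_2,$$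
with $k_{12}=k_{23}=1$ and $k_{13}=0$. Neither cocycle satisfies $k_{12}+k_{23}=k_{13}$. So "3-primal" in Theorem 1 is optimal among the conditions "$m$-primal".

**3-primal is strictly weaker than primal.** Let $K$ be the boundary of a tetrahedron. Any three vertices span a face and the four vertices span no simplex. So all Glimm ideals of $A_K$ are 3-primal, while $G_\infty$ is not 4-primal and hence not primal. Theorem 1 applies. Its conclusion can also be seen from Theorem 3: given $k\in Z^1$, put $z_i=k_{i1}$; every triple of vertices is a simplex, so $k_{ij}=k_{i1}+k_{1j}=z_i-z_j$, and $H^1(K;\mathbb C)=0$.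

**The condition is not necessary.** Let $K$ be the path with edges $\{1,2\}$ and $\{2,3\}$, so $A_K=A_{\rm path}$. The vertices $1$ and $3$ span no edge, so $G_\infty$ is not 2-primal. Given $k\in Z^1$, put $z_1=k_{12}$, $z_2=0$, $z_3=k_{32}$; then $k_{ij}=z_i-z_j$ on both edges. So $H^1(K;\mathbb C)=0$, and $A_K$ satisfies (1). $\blacksquare$
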